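# The whole Lobachevsky plane in $E^3$ as a surface of locally bounded extrinsic curvature

## 1. The guess: lowering the smoothness slightly should not help

Let $H^2$ be the Lobachevsky (hyperbolic) plane: the complete, simply connected surface of constant curvature $-1$. We want to know whether all of $H^2$ can be immersed isometrically in Euclidean space $E^3$. Three results frame the question.

* (Hilbert) In $E^3$ there is no analytic complete surface of constant negative curvature.
* (Theorem 2.1.4 of "Isometric immersions of space forms into Riemannian and pseudo-Riemannian spaces of constant curvature") There is no $C^2$ isometric immersion of the whole of $H^2$ into $E^3$.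
* If one asks only for class $C^1$, it follows from results of Kuiper that an isometric immersion of $H^2$ in $E^3$ is possible.

So the answer is "no" for $C^2$ and "yes" for $C^1$. Between the two classes lies a condition under which the Gauss map still controls area.

**Definition (Pogorelov).** Let $f\colon H^2\to E^3$ be a $C^1$ immersion with continuous unit normal field $n\colon H^2\to S^2$. The surface is *of locally bounded extrinsic curvature* if every $p\in H^2$ has a neighborhood $U$ and a constant $C_U<\infty$ such that
$$\sum_{i=1}^k\operatorname{area}(n(D_i))\le C_U$$
for every finite family of pairwise disjoint closed domains $D_1,\dots,D_k\subset U$.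

**Example.** Suppose $n$ is locally Lipschitz. Choose a disk $U$ about $p$ on which $n$ is $\Lambda$-Lipschitz. A $\Lambda$-Lipschitz map multiplies two-dimensional measure by at most $\Lambda^2$, so $\sum_i\operatorname{area}(n(D_i))\le\Lambda^2\operatorname{area}(U)$, and the condition holds. This covers every $C^2$ surface, and also every surface of class $C^{1,1}_{loc}$ (first derivatives locally Lipschitz).

**The question.** Is it true that no $C^1$ isometric immersion of the whole of $H^2$ into $E^3$ is of locally bounded extrinsic curvature?

The first guess is *yes, it is true*: the condition keeps the spherical image under control, and Theorem 2.1.4 should survive. We test this on the simplest surfaces that could violate it.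

## 2. Net metrics, and why one net has area below $2\pi$

On a smooth surface in $E^3$ with $K=-1$ there are, locally, coordinates $u,v$ whose lines are the asymptotic lines, parametrized by arc length. If $\omega\in(0,\pi)$ is the angle between $\partial_u$ and $\partial_v$, the metric is
$$g=du^2+2\cos\omega\,du\,dv+dv^2. \tag{1}$$
Such coordinates are called a *Chebyshev net*: opposite sides of every coordinate rectangle have equal length. We go the other way, starting from a smooth $\omega$ with values in $(0,\pi)$ and computing what (1) gives. We use the orientation $du\wedge dv$ and let $J$ be rotation by $+90^\circ$. Then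
$$J\partial_u=\frac{\partial_v-\cos\omega\,\partial_u}{\sin\omega},\qquad J\partial_v=\frac{\cos\omega\,\partial_v-\partial_u}{\sin\omega}.$$
Indeed both vectors have length $1$, both are orthogonal to the right vector, and both have the right orientation. Also $\langle J\partial_u,\partial_v\rangle=\sin\omega$ and $\langle J\partial_v,\partial_u\rangle=-\sin\omega$.

**Geodesic curvatures.** Since $g_{uu}=g_{vv}=1$, we have $\langle\nabla_{\partial_u}\partial_v,\partial_v\rangle=\frac12\partial_u g_{vv}=0$ and $\langle\nabla_{\partial_u}\partial_v,\partial_u\rangle=\langle\nabla_{\partial_v}\partial_u,\partial_u\rangle=0$, so $\nabla_{\partial_u}\partial_v=0$. Hence $\langle\nabla_{\partial_u}\partial_u,\partial_v\rangle=\partial_u\cos\omega=-\omega_u\sin\omega$, and similarly $\langle\nabla_{\partial_v}\partial_v,\partial_u\rangle=-\omega_v\sin\omega$. Together with $\langle\nabla_{\partial_u}\partial_u,\partial_u\rangle=0=\langle\nabla_{\partial_v}\partial_v,\partial_v\rangle$ this gives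
$$\nabla_{\partial_u}\partial_u=-\omega_u\,J\partial_u,\qquad \nabla_{\partial_v}\partial_v=\omega_v\,J\partial_v .$$
With respect to the left normal $JT$, the geodesic curvature is $-\omega_u$ on $u$-lines (direction $\partial_u$) and $+\omega_v$ on $v$-lines (direction $\partial_v$).

**Gauss curvature.** Since $\nabla_{\partial_u}\partial_v=0$ and $J$ is parallel,
$$R(\partial_u,\partial_v)\partial_v=\nabla_{\partial_u}(\omega_vJ\partial_v)=\omega_{uv}J\partial_v .$$
Its product with $\partial_u$ is $-\omega_{uv}\sin\omega$, and $\det g=\sin^2\omega$, so $K=-\omega_{uv}/\sin\omega$. Thus
$$K=-1\iff\omega_{uv}=\sin\omega. \tag{2}$$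

**Angles and area.** In a rectangle $[u_0,u_1]\times[v_0,v_1]$ the interior angle is $\omega$ at the lower left and upper right corners and $\pi-\omega$ at the other two. The area element is $\sin\omega\,du\,dv$, so by (2) the area is
$$\omega(u_1,v_1)-\omega(u_0,v_1)-\omega(u_1,v_0)+\omega(u_0,v_0)<2\pi. \tag{3}$$

**Test 1: one smooth net.** Could $H^2$ be $\mathbb R^2$ with the metric (1)? No: by (3) every square $[-t,t]^2$ would have area $<2\pi$, so the total area would be at most $2\pi$, whereas $H^2$ has infinite area. The guess survives.

**Test 2: one net with seams.** Let $\omega$ be only continuous on $\mathbb R^2$, but smooth up to the boundary with $\omega_{uv}=\sin\omega$ on each rectangle of a locally finite grid. The alternating sums (3) of the small rectangles telescope, so (3) still holds for large rectangles with sides on grid lines. The guess survives.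

**Test 3: finitely many nets.** Let $H^2$ be a union of finitely many rectangles, some perhaps infinite, for instance $N$ quadrants $[0,\infty)^2$ around one point. Exhausting each by finite rectangles, we see from (3) that each has area at most $2\pi$. The total is again finite. The guess survives.

The third test also says what a counterexample made of finite rectangles would look like. A disk of radius $\rho$ in $H^2$ has area $2\pi(\cosh\rho-1)$, so more than $\cosh\rho-1$ rectangles must meet it. Rectangles must be added forever, at an exponential rate, in a pattern that is not a grid. This can be done, and the guess is wrong.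

## 3. A $C^{1,1}$ immersion of the whole plane

**Theorem A.** There is an isometric immersion $f\colon H^2\to E^3$ of class $C^{1,1}_{loc}$, with locally Lipschitz unit normal $n$, such that:

1. $H^2$ is a locally finite union of closed curvilinear quadrilaterals (cells) with disjoint interiors. On each cell $f$ is $C^\infty$ up to the boundary and the asymptotic lines form a Chebyshev net.
2. For every relatively compact open $U\subset H^2$ and pairwise disjoint closed domains $D_1,\dots,D_k\subset U$ one has $\sum_i\operatorname{area}(n(D_i))\le\operatorname{area}(U)<\infty$.

By part 2, with $U$ a disk about $p$ and $C_U=\operatorname{area}(U)$, the surface is of locally bounded extrinsic curvature. So the assertion "there is no $C^1$ isometric immersion of the whole of $H^2$ into $E^3$ of locally bounded extrinsic curvature" is **false**. By Theorem 2.1.4 the regularity cannot be raised to $C^2$.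

The plan is to build $H^2$ out of rectangles carrying solutions of (2), glued along their sides in such a way that the immersions of the pieces fit with their first derivatives, with more than four sectors allowed to meet at a point.

## 4. Cells: the Goursat problem and Bonnet's theorem

To produce rectangles we prescribe $\omega$ on two crossing lines.

**Lemma 1 (Goursat problem).** Let $A,B$ be smooth on open intervals $I,I'\ni0$ with $A(0)=B(0)$. Then
$$\omega(x,y)=A(x)+B(y)-A(0)+\int_0^x\!\!\int_0^y\sin\omega(s,t)\,dt\,ds \tag{4}$$
has a unique continuous solution on $I\times I'$. It is $C^\infty$, satisfies $\omega_{xy}=\sin\omega$, $\omega(x,0)=A(x)$, $\omega(0,y)=B(y)$, and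
$$\omega_x(x,y)=A'(x)+\int_0^y\sin\omega(x,t)\,dt,\qquad\omega_y(x,y)=B'(y)+\int_0^x\sin\omega(s,y)\,ds. \tag{5}$$

*Proof.* Work on a compact subrectangle containing $(0,0)$, and let $\omega_{k+1}$ be the right side of (4) with $\omega_k$ in the integral, starting from any continuous $\omega_0$. If $|\omega_1-\omega_0|\le c$, then, since $\sin$ is $1$-Lipschitz, induction gives $|\omega_{n+1}-\omega_n|\le c|xy|^n/(n!)^2$. So the iterates converge uniformly to a solution. The difference of two solutions is bounded by some $c$, hence by $c|xy|^n/(n!)^2$ for every $n$, hence is $0$. Differentiating (4) gives (5). If $\omega$ is $C^k$, then the right sides of (5) are $C^k$, so $\omega$ is $C^{k+1}$. Hence $\omega\in C^\infty$, and (5) gives $\omega_{xy}=\sin\omega$. $\square$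

**Definition.** A *cell* is a closed rectangle $R=[u_0,u_1]\times[v_0,v_1]$ with a smooth $\omega\colon R^+\to(0,\pi)$, $\omega_{uv}=\sin\omega$, on an open rectangle $R^+\supset R$ (which may be shrunk). It carries the metric (1) and the orientation $du\wedge dv$.

If the data in Lemma 1 are smooth on open intervals containing the sides of $R$ and $0<\omega<\pi$ on the compact $R$, then by continuity $0<\omega<\pi$ on some $R^+$, and we have a cell.

**Example.** Take $R=[-\frac12,\frac12]^2$ and $\omega=\pi/2$ on both axes. By (4), $|\omega-\pi/2|\le|uv|\le\frac14$ on $R$, so this is a cell.

**Bonnet's theorem (recalled).** Let $(R^+,g)$ be oriented and simply connected, and let $h$ be a smooth symmetric bilinear form with $\det h/\det g=K$ (Gauss) and $(\nabla_Xh)(Y,Z)=(\nabla_Yh)(X,Z)$ (Codazzi). Given a point $p$, an image point, and a linear isometry $A_p\colon T_pR^+\to E^3$, there is exactly one smooth isometric immersion $f$ with this value at $p$, with $df_p=A_p$, and with second fundamental form $h$ with respect to $N=df(e_1)\times df(e_2)$ ($e_1,e_2$ an oriented orthonormal frame).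

On a cell choose $\sigma=\pm1$ and put $h=2\sigma\sin\omega\,du\,dv$, that is, $h_{uu}=h_{vv}=0$, $h_{uv}=\sigma\sin\omega$. Gauss holds: $\det h/\det g=-\sin^2\omega/\sin^2\omega=-1$. For Codazzi, use $\nabla_{\partial_u}\partial_v=0$ and $\nabla_{\partial_u}\partial_u=-\omega_u(\partial_v-\cos\omega\,\partial_u)/\sin\omega$:
$$(\nabla_uh)(\partial_v,\partial_u)=\sigma\omega_u\cos\omega-h(\partial_v,\nabla_{\partial_u}\partial_u)=\sigma\omega_u\cos\omega-\sigma\omega_u\cos\omega=0=(\nabla_vh)(\partial_u,\partial_u).$$
Likewise $\nabla_{\partial_v}\partial_v=\omega_v(\cos\omega\,\partial_v-\partial_u)/\sin\omega$ gives $(\nabla_vh)(\partial_u,\partial_v)=\sigma\omega_v\cos\omega-\sigma\omega_v\cos\omega=0=(\nabla_uh)(\partial_v,\partial_v)$. So Bonnet's theorem applies on $R^+$.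

**The frame along a net line.** Let $T$ be a unit tangent of a net line and $\tau:=h(T,JT)$, which does not change when $T$ is replaced by $-T$. From the formulas for $J$, $\tau=\sigma$ on $u$-lines and $\tau=-\sigma$ on $v$-lines. Since $h(T,T)=0$, the frame of the immersion along the line satisfies
$$(df\,T)'=\kappa_g\,df\,JT,\qquad (df\,JT)'=-\kappa_g\,df\,T+\tau N,\qquad N'=-\tau\,df\,JT. \tag{6}$$
This explains what gluing needs: along a net line, the immersion and its first derivatives are determined by their values at one point, by $\kappa_g$, and by the sign $\tau$. How $\omega$ behaves transversally does not enter.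

## 5. Gluing cells along asymptotic lines

**Definition.** A *labelled cell* has a label $\pm1$ on each side, equal on opposite sides and different on adjacent sides. We set $\sigma:=$ the label of its $u$-sides. Then $\tau$ on each side equals the label of that side.

All surfaces below are built by successively attaching closed disks (cells, or fans of cells) to a closed disk along boundary arcs. The result is a closed disk in which every cell is embedded. The gluing is by arc length along arcs of sides, compatible with orientations, and such that:

* (G1) labels agree;
* (G2) geodesic curvatures of the glued arcs with respect to a common normal agree;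
* (G3) at each interior point of the disk the angles of the cells there add up to $2\pi$ (a point inside a side counts with angle $\pi$).

**Lemma 2.** The interior of such a disk carries a smooth hyperbolic structure inducing the cell metrics, and near each interior point every cell is a closed piece of a smooth piece of its $R^+$.

*Proof.* *Charts.* Let $p$ be an interior point. For each cell containing $p$, the rectangle $R^+$ is simply connected with $K=-1$, so it develops into $H^2$ by an orientation-preserving local isometry with $p\mapsto o$. If $p$ is interior to a cell, this is a chart near $p$. Otherwise the cell is bounded near $p$ by two smooth arcs issuing from $p$. Along the image of such an arc, the derivative of the distance $\rho$ to $o$ by arc length tends to $1$, so the arc is a graph $\vartheta=\vartheta(\rho)$ with $\vartheta$ continuous on $[0,\rho_0)$. So the image of the cell near $o$ is a wedge $\{\vartheta_1(\rho)\le\vartheta\le\vartheta_2(\rho)\}$.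

Place the wedges one after another, by rotations about $o$, in their cyclic order at $p$. Two glued arcs then have the same initial point, the same initial direction, and by (G2) the same curvature function, so they coincide. By (G3) the last arc has the same initial direction as the first after exactly one turn, so these two coincide as well. The wedges fill a disk about $o$ exactly once, and we get a chart $\Psi_p$.

*Transition maps.* Let $z$ be in the domains of $\Psi_p$ and $\Psi_q$. On a small neighborhood of $z$ in each cell containing $z$, both charts are a development of the same $R^+$ followed by an orientation-preserving isometry, so $\Psi_q\circ\Psi_p^{-1}$ is there the restriction of an orientation-preserving isometry of $H^2$. The cells at $z$ are arranged cyclically, and neighbors share an arc. Two orientation-preserving isometries that agree on a nontrivial arc are equal. So near $z$ the transition map is a single isometry. $\square$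

**Example: six sectors at a point.** Solve (4) on $[0,1]^2$ with $\omega=\pi/3$ on both axes. Since $|\iint\sin\omega|\le xy\le1$ and $\pi/3+1<\pi$, we have $\omega<\pi$, and then $\sin\omega\ge0$ gives $\omega\ge\pi/3$. More precisely, if $\omega$ reached $0$ or less we would have $|\omega-\pi/3|\ge\pi/3>1$, which (4) excludes. So this is a cell. Glue six copies around the corner $(0,0)$, the $y$-axis of each to the $x$-axis of the next, with labels alternating from ray to ray (six is even, so this closes up). The rays have left curvature $\omega_y(0,y)=0$ from one side and $-\omega_x(x,0)=0$ from the other, and the angles at the center add up to $6\cdot\pi/3=2\pi$. So (G1)–(G3) hold. Immerse each copy by Bonnet's theorem with the same data at the center. By (6) the frames agree along the rays, so the six pieces form a surface with continuous tangent planes.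

This surface is not $C^2$ at the center. Otherwise the second fundamental form $h$ would be continuous there; it would vanish on the three lines through the center carrying the rays, hence be $0$, whereas $\det h/\det g=-1$ in the cells. This local failure of $C^2$ gives the freedom that the three tests of Section 2 did not have.

**A fixed angle does not reach far.** Let $\omega=\varphi$ on both axes of a cell $[0,L]^2$. By (3) its area is $\omega(L,L)-\varphi<\pi$. On the part $\{xy\le(\pi-\varphi)/2\}$ we have $\varphi\le\omega\le\varphi+xy\le(\pi+\varphi)/2$, so $\sin\omega\ge s$ for a constant $s=s(\varphi)>0$. The Lebesgue measure of this part tends to infinity with $L$. So $L$ is bounded in terms of $\varphi$. Long sectors must be thin, and therefore numerous.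

## 6. Lipschitz estimates across cell boundaries

We shall need to integrate derivatives along paths that may cross cell boundaries infinitely often. Two lemmas settle this.

**Lemma 3.** Let $q\colon[0,s]\to V$ be a map to a normed space, $[0,s]=F_1\cup\dots\cup F_r$ with $F_j$ closed, and $|q(t)-q(t')|\le c|t-t'|$ for $t,t'$ in the same $F_j$. Then $|q(s)-q(0)|\le cs$.

*Proof.* Let $s_0=0\in F_{j_1}$ and $s_1=\max F_{j_1}$. Suppose $s_k=\max F_{j_k}<s$. By the pigeonhole principle some $F_{j_{k+1}}$ contains a sequence decreasing strictly to $s_k$. It is closed, so $s_k\in F_{j_{k+1}}$, and $s_{k+1}:=\max F_{j_{k+1}}>s_k$. The maxima strictly increase, so the indices $j_k$ are distinct and $s$ is reached after finitely many steps. Both $s_{k-1}$ and $s_k$ lie in $F_{j_k}$, so $|q(s_k)-q(s_{k-1})|\le c(s_k-s_{k-1})$. Add up. $\square$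

**Lemma 4.** Let $W$ be an open subset of a hyperbolic surface made of a locally finite family of cells glued as above. Let $Q\colon W\to\mathbb R^k$ be continuous such that on each cell $C$, $Q$ is the restriction of a map that is $C^1$ on $R^+$ near $C\cap W$.

(a) $Q$ is locally Lipschitz.

(b) If $|dQ|_g\le M$ on $C\cap W$ for every cell $C$, then $|Q(x)-Q(y)|\le M\cdot\operatorname{length}(c)$ for every rectifiable path $c$ in $W$ from $x$ to $y$.

*Proof.* Let $p\in W$ and $\epsilon>0$. Finitely many cells contain $p$; on the $j$-th of them $Q$ extends, via $R^+$, to a $C^1$ map $Q_j$ near $p$. Choose a small convex geodesic ball $B\subset W$ about $p$ that meets no other cells and on which $|dQ_j|\le c$ for all $j$. In case (b), $|dQ_j|\le M$ at $p$, so by continuity we may take $c=M+\epsilon$. Each $Q_j$ is $c$-Lipschitz on $B$. Along a geodesic segment in $B$, $Q$ coincides with $Q_j$ on the closed set where the segment lies in the $j$-th cell, and these sets cover the segment. By Lemma 3, $Q$ is $c$-Lipschitz on $B$. This is (a). For (b), cover the path by finitely many such balls, subdivide, add up, and let $\epsilon\to0$. $\square$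

## 7. Perpendicular strips, and the vertex where they collide

Let $P$ be a disk of glued cells. We want to enlarge it all around by a definite width. Traverse $\partial P$ with $P$ on the right and the outside on the left. Let $e$ be a boundary edge with curvature $\kappa>0$ *toward $P$*, and $\Delta=\int_e\kappa$.

Attach a cell $[0,\ell]\times[0,L]$, a *strip*, outside along $e$, with $u$ along $e$ and $v$ outward. The base has left curvature $-\omega_u$, and (G2) requires this to be $-\kappa$. So $\omega_u(u,0)=\kappa$, and $\omega$ rises by $\Delta$ along the base. If the left base angle is $\alpha$, the right base angle is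
$$\beta=\pi-\alpha-\Delta .$$
So a strongly curved edge must be cut into short arcs with one strip on each. At a point $p$ between two strips, let $\Theta$ be the outer angle, that is, $2\pi$ minus the interior angle of $P$. The strip before $p$ takes $\beta$, the strip after $p$ takes $\alpha$, and the gap $\Theta-\alpha-\beta$ must be positive. It is then filled with thin sectors like those of Section 5. For every sector to be a cell of side $L$, its angle must be small; any positive gap can be divided into small angles.

**First attempt: strips that start perpendicularly**, $\alpha=\pi/2$ at the left end of every strip. At a subdivision point inside an edge, $\Theta=\pi$ and the gap is $\pi-\frac\pi2-(\frac\pi2-\Delta_i)=\Delta_i>0$, where $\Delta_i$ is the turning of the preceding arc. At a vertex with $\Theta>\pi$ the gap is also positive. So a square with angles below $\pi$ and sides curved inward can be enlarged once.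

The second round fails. At a subdivision point the two strips stand on the same edge and their lateral sides have equal labels, so the number of sectors must be even, hence at least $2$. Look at the outer end of a ray between two sectors of angle $\varphi$ that have $\omega=\varphi$ on their axes. Each sector has there the interior angle $\pi-\varphi$, so the outer angle is only $\Theta=2\varphi$, which is tiny. Perpendicular strips on the two edges there leave the gap $2\varphi-\frac\pi2-(\frac\pi2-\Delta_i)=2\varphi-\pi+\Delta_i$, which is negative when $\varphi$ and $\Delta_i$ are small. The strips overlap.

**Leaning strips.** So strips must lean: near such a reflex vertex the angles $\alpha,\beta$ must be small. Let $\alpha_i$ be the left base angle of the $i$-th strip on an edge. At a subdivision point the gap is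
$$\pi-(\pi-\alpha_{i-1}-\Delta_{i-1})-\alpha_i=\Delta_{i-1}-(\alpha_i-\alpha_{i-1}).$$
It is positive exactly when the angle $\alpha$ rises *more slowly than the total curvature*. If the strips lean to an angle $a$ at the beginning of the edge and to $b$ at its end, then $\alpha$ has to rise from $a$ to $\pi-b$, and this is possible if $\pi-b-a<\Delta$. The curvature of the edge pays for the turning of the strips. So two numbers per edge suffice as bookkeeping between the rounds, and what has to be proved is that the bookkeeping reproduces itself.

## 8. Admissible polygons

**Definition.** An *admissible polygon* $P$ is an oriented closed disk made of finitely many labelled cells glued as in Section 5, whose boundary is a cycle of *edges* such that: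

* each edge $e$ is a full side of one cell, and its geodesic curvature toward $P$ satisfies $\kappa>0$; put $\Delta(e)=\int_e\kappa>0$;
* at each boundary vertex the interior angle is in $(0,2\pi)$; the *outer angle* is $\Theta:=2\pi-(\text{interior angle})$;
* with $\partial P$ traversed so that $P$ is on the right, each edge $e$ has numbers $a(e)\in(0,\pi)$ at its initial and $b(e)\in(0,\pi)$ at its final vertex, with
$$a(e)+b(e)>\pi-\Delta(e), \tag{7}$$
$$b(e_-)+a(e_+)<\Theta\quad\text{at the vertex between consecutive edges }e_-,e_+. \tag{8}$$

**Example: the initial polygon $P_0$.** Take the cell $[-\frac12,\frac12]^2$ with $\omega=\pi/2$ on both axes. By Section 2 and (5), the curvatures toward $P_0$ are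
$$\text{top: }\omega_u=\int_0^{1/2}\!\sin\omega\,dv,\quad\text{bottom: }-\omega_u=\int_{-1/2}^0\!\sin\omega\,dv,\quad\text{right: }\omega_v=\int_0^{1/2}\!\sin\omega\,du,\quad\text{left: }-\omega_v=\int_{-1/2}^0\!\sin\omega\,du .$$
All are positive. Label the $u$-sides $+1$ and the $v$-sides $-1$. All interior angles are $<\pi$, so $\Theta>\pi$. With $a=b=\pi/2$ on every edge, $a+b=\pi$ satisfies (7) and (8). So $P_0$ is admissible.

## 9. Enlarging a polygon by width one

**Proposition 5.** Every admissible $P$ is contained in the interior of an admissible $P'$, obtained by adding finitely many cells, such that every path starting in $P$ and leaving $\operatorname{int}P'$ has length $\ge1$.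

**Step 1: constants.** *We fix the width of the new layer before anything is cut, so that the thinness can be chosen afterwards.* Let $m=\min_e\min(a,\pi-a,b,\pi-b)>0$ and
$$M=\max\bigl(\sqrt2,\,1/\sin(m/2)\bigr),\qquad L=M,\qquad\varepsilon=\tfrac\pi4e^{-2L}.$$
Here $m$ controls how far strips lean, $M$ will bound the gradient of a width function, $L$ is the side length of the new cells, and $\varepsilon$ is a sector angle so small that a sector of side $L$ stays a cell.

**Step 2: subdividing the edges and choosing the leaning angles.** *We cut each edge and choose base angles leaving a positive gap everywhere.* Parametrize an edge $e$ by arc length $u\in[0,\ell]$ in the direction of traversal and let $K(u)=\int_0^u\kappa$, which is strictly increasing. As $e$ is a full side of a cell, $\kappa$ and $K$ extend smoothly to an open interval containing $[0,\ell]$. Put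
$$\alpha(u)=a+(\pi-b-a)\frac{K(u)}{\Delta(e)} . \tag{9}$$
This lies between $a$ and $\pi-b$, hence in $[m,\pi-m]$. By (7), $(\pi-b-a)/\Delta(e)<1$, so $\alpha-K$ is strictly decreasing. Subdivide $0=u_0<\dots<u_n=\ell$ so finely that, with $\ell_i=u_{i+1}-u_i$ and $\Delta_i=K(u_{i+1})-K(u_i)$,
$$\Delta_i+\ell_iL\le\min(\varepsilon,m/2). \tag{10}$$
Assign $\alpha_i=\alpha(u_i)$ to the initial point of the $i$-th subarc ($0\le i\le n-1$) and $\beta_{i+1}=\pi-\alpha_i-\Delta_i$ to its final point. Since $\alpha_i\le\pi-m$ and $\Delta_i\le m/2$, we have $\beta_{i+1}\ge m/2>0$. Now:

* at an interior subdivision point (where $\Theta=\pi$), $\beta_i+\alpha_i=\pi-\bigl[(\alpha-K)(u_{i-1})-(\alpha-K)(u_i)\bigr]<\pi$;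
* at the end of $e$, since $\alpha(\ell)=\pi-b$, $\beta_n=b-\bigl[(\alpha-K)(u_{n-1})-(\alpha-K)(u_n)\bigr]<b$;
* at the beginning of $e$, $\alpha_0=a$.

With (8), at every vertex $p$ (old vertices and subdivision points) the final angle $\beta$ of the preceding subarc and the initial angle $\alpha$ of the following one satisfy
$$\alpha,\beta>0,\qquad\beta+\alpha<\Theta. \tag{11}$$

**Step 3: strips.** *We attach one cell to each subarc.* On the $i$-th subarc attach $[0,\ell_i]\times[0,L]$ on the outside, $u$ along the subarc and $v$ outward, with
$$\omega(u,0)=\alpha_i+K(u_i+u)-K(u_i),\qquad\omega(0,v)=\alpha_i .$$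
The double integral in (4) is at most $\ell_iL$ in absolute value, so by (10)
$$\omega\in[\alpha_i-\ell_iL,\ \alpha_i+\Delta_i+\ell_iL]\subset[m/2,\pi-m/2],$$
and this is a cell. Its sides are as follows.

* The base has left curvature $-\omega_u=-\kappa$, i.e. curvature $\kappa$ toward $P$, as (G2) requires.
* The left side has curvature $\omega_v(0,v)=0$: it is a geodesic, making the angle $\alpha_i$ with the base.
* The base angle on the right is $\pi-\omega(\ell_i,0)=\pi-\alpha_i-\Delta_i=\beta_{i+1}$.
* The right side has left curvature $\omega_v(\ell_i,v)=\gamma'(v)$, where
$$\gamma(v):=\omega(\ell_i,v)-\omega(\ell_i,0)=\int_0^v\!\!\int_0^{\ell_i}\sin\omega,\qquad0\le\gamma\le\ell_iL\le\varepsilon,\quad\gamma'\ge0\quad\text{on }[0,L]. \tag{12}$$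
Since $\omega$ is defined on $R^+$, $\gamma$ is smooth on an open interval containing $[0,L]$.

The base and the top get the label of the edge, the lateral sides the opposite label.

**Step 4: fans.** *We fill the gaps at the vertices.* At each vertex $p$ the angle $\Theta-\alpha-\beta>0$ is left between the left side of the following strip and the right side of the preceding strip. Fill it by $r\ge1$ *sectors* of equal angle $\varphi=(\Theta-\alpha-\beta)/r$, with $r$ so large that $\varphi\le\varepsilon$, and $r$ even if the two subarcs at $p$ have equal labels, odd otherwise.

Number the rays at $p$ counterclockwise from $0$ (left side of the following strip) to $r$ (right side of the preceding strip); this is the counterclockwise order because the outside lies on the left. All rays have length $L$. Rays $0$ and $r$ carry the labels opposite to those of the following and the preceding subarc. By the parity of $r$, labels alternating from ray to ray are consistent with these two.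

The $j$-th sector is a cell $[0,L]^2$ with coordinates $x,y$ in place of $u,v$, with $x$-axis on ray $j-1$ and $y$-axis on ray $j$, and
$$\omega(x,0)=\varphi,\qquad\omega(0,y)=\varphi\ (j<r),\qquad\omega(0,y)=\varphi+\gamma(y)\ (j=r), \tag{13}$$
where $\gamma$ is that of the preceding strip. Check the gluing conditions. Sector $j+1$ gives ray $j$ the left curvature $-\omega_x(x,0)=0$, and sector $j<r$ gives it $\omega_y(0,y)=0$; ray $0$ is also a geodesic side of the following strip. So rays $0,\dots,r-1$ are geodesic from both sides. Ray $r$, directed away from $p$, has left curvature $\gamma'$ from the preceding strip and from sector $r$. This gives (G2) on rays. The angles at $p$ add up to $(2\pi-\Theta)+\alpha+\beta+r\varphi=2\pi$, which is (G3). Labels agree on bases and rays, which is (G1).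

**Step 5: the sectors are cells.** *We must show $0<\omega<\pi$ on $[0,L]^2$.* Iterate (4) from $\omega_0=0$, and suppose
$$0\le\omega_k\le2\varepsilon e^{x+y}\quad\text{on }[0,L]^2 .$$
Note $2\varepsilon e^{x+y}\le2\varepsilon e^{2L}=\pi/2$, so $0\le\sin\omega_k\le\omega_k$. The data part of (4) is $\varphi$ or $\varphi+\gamma(y)$, so it lies in $[\varphi,2\varepsilon]$. Hence $\omega_{k+1}\ge\varphi$ and
$$\omega_{k+1}\le2\varepsilon+2\varepsilon(e^x-1)(e^y-1)=2\varepsilon\bigl(e^{x+y}-e^x-e^y+2\bigr)\le2\varepsilon e^{x+y},$$
because $e^x+e^y\ge2$. By Lemma 1 the iterates converge to the solution. In the limit
$$\varphi\le\omega\le\pi/2. \tag{14}$$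

**Step 6: $P'$ is a disk with $P$ in its interior.** *We check the topology of the gluing.* A side of an embedded cell is an arc with two distinct endpoints, so $\partial P$ has at least two edges and there are at least two subarcs. Attach the strips to $P$ one by one along their bases. Each base is a boundary arc at the time of attachment, so the result is a disk. Its boundary runs cyclically through the top of a strip, its right side down to a vertex $p$, the left side of the next strip up from $p$, its top, and so on. Each fan is a disk, being $r$ squares glued successively along arcs. Attach it along the boundary arc consisting of the right side of the preceding strip and the left side of the following one. These arcs are disjoint for different $p$. So $P'$ is a disk and $P\subset\operatorname{int}P'$. New cells meet $P$ and each other only along bases, rays and vertices $p$.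

**Step 7: the new edges are curved inward.** *We verify $\kappa>0$ on $\partial P'$.* The boundary edges are the strip tops $v=L$ and the far sides $y=L$ and $x=L$ of the sectors, each a full side of one cell. By Section 2 and (5) their curvatures toward $P'$ are
$$\omega_u(u,L)=\kappa+\int_0^L\!\sin\omega\,dv,\qquad\omega_x(x,L)=\int_0^L\!\sin\omega\,dy,\qquad\omega_y(L,y)=\omega_y(0,y)+\int_0^L\!\sin\omega\,dx,$$
where $\kappa$ is taken at $u_i+u$. All are $>0$, since $\omega_y(0,y)\in\{0,\gamma'(y)\}$ is $\ge0$.

**Step 8: the new angles.** *We show that (7) and (8) reproduce themselves.* Traverse $\partial P'$ with $P'$ on the right. After the top of a strip (left to right) come the sectors $r,r-1,\dots,1$ of the fan at its final point, each along $y=L$ from $(0,L)$ to $(L,L)$ and then along $x=L$ from $(L,L)$ to $(L,0)$. Then comes the next strip top. The vertices are of two kinds.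

*Far corners* $(L,L)$ of sectors: the interior angle is $\omega(L,L)\in(0,\pi)$, so $\Theta=2\pi-\omega(L,L)$.

*Ray ends*: exactly two cells meet there. Call $\pi$ minus the angle of a cell there its *share*, a number in $(0,\pi)$. Then $\Theta$ is the sum of the two shares, so $\Theta$ and the interior angle lie in $(0,2\pi)$. The shares are: strip at its left end, $\omega(0,L)$; strip at its right end, $\pi-\omega(\ell_i,L)$; sector at $(0,L)$, $\omega(0,L)$; sector at $(L,0)$, $\omega(L,0)$.

If every edge took exactly its share at each ray end, a strip top would have $a+b=\pi-\Delta$ exactly, just missing (7). A sector, in contrast, has room, because the large outer angle at $(L,L)$ can be split between its two far sides. So sectors give a little to strips. For small $\delta>0$ (finitely many conditions; in particular all values below lie in $(0,\pi)$) assign: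

* *strip top*: $a=\omega(0,L)+\delta$, $b=\pi-\omega(\ell_i,L)+\delta$. Here $\Delta=\omega(\ell_i,L)-\omega(0,L)$, so $a+b=\pi-\Delta+2\delta$.
* *sector edge $y=L$*: $a=\omega(0,L)-2\delta$, $b=\pi-\frac12\omega(L,L)-\delta$. Here $\Delta=\omega(L,L)-\omega(0,L)$, so $a+b=\pi-\Delta+\frac12\omega(L,L)-3\delta>\pi-\Delta$.
* *sector edge $x=L$*: $a=\pi-\frac12\omega(L,L)-\delta$, $b=\omega(L,0)-2\delta$. Here $\Delta=\omega(L,L)-\omega(L,0)$, so again $a+b=\pi-\Delta+\frac12\omega(L,L)-3\delta>\pi-\Delta$.

So (7) holds. At a far corner, $b+a=2\pi-\omega(L,L)-2\delta<\Theta$. At a ray end each strip contributes its share $+\delta$ and each sector its share $-2\delta$. At least one of the two cells is a sector, because $r\ge1$. So $b+a\le\Theta-\delta<\Theta$, and (8) holds. Thus $P'$ is admissible.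

**Step 9: the width.** *We show that the layer cannot be crossed by a path of length less than $1$.* Let $\eta=0$ on $P$, $\eta=v$ on strips, $\eta=x+y$ on sectors. On bases both definitions give $0$; on rays all give the arc length from the vertex. So $\eta$ is well defined and continuous on $P'$, and $\eta\ge L$ on $\partial P'$.

The inverse of the metric (1) has $g^{uu}=g^{vv}=1/\sin^2\omega$, $g^{uv}=-\cos\omega/\sin^2\omega$. On strips $\omega\in[m/2,\pi-m/2]$, so $|d\eta|_g=1/\sin\omega\le1/\sin(m/2)\le M$. On sectors, by (14),
$$|d\eta|_g^2=\frac{2-2\cos\omega}{\sin^2\omega}=\frac1{\cos^2(\omega/2)}\le2\le M^2 .$$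
Cut a path that starts in $P$ and leaves $\operatorname{int}P'$ at its first exit time. Apply Lemma 4(b) to $Q=\eta$ on $W=\operatorname{int}P'$ up to times before the exit time, and pass to the limit: the length is at least $L/M=1$. $\square$

## 10. The union of the polygons is the Lobachevsky plane

Apply Proposition 5 repeatedly: $P_0\subset P_1\subset P_2\subset\cdots$ with $P_k\subset\operatorname{int}P_{k+1}$. Let $S=\bigcup_kP_k=\bigcup_k\operatorname{int}P_k$.

**Smooth structure.** At a point of $\operatorname{int}P_k$ no further cells are ever added, so the charts of Lemma 2 for $P_k$ and $P_{k+1}$ agree there. Hence $S$ is a smooth oriented hyperbolic surface without boundary. The cells are locally finite, because the open set $\operatorname{int}P_k$ meets only the finitely many cells of $P_k$. Every loop in $S$ lies in some disk $P_k$, so $S$ is simply connected.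

**Completeness.** A path from $P_0$ that leaves $\operatorname{int}P_k$ first leaves $\operatorname{int}P_1$, at a point of $\partial P_1\subset P_1$; from there it leaves $\operatorname{int}P_2$, at a point of $\partial P_2\subset P_2$; and so on. By Proposition 5 each of these $k$ stretches has length $\ge1$, so the path has length $\ge k$. Hence every bounded closed set lies in some compact $P_k$ and is compact. By the Hopf–Rinow theorem $S$ is complete. By the Killing–Hopf theorem a complete simply connected surface with $K=-1$ is isometric to $H^2$. So $S\cong H^2$.

## 11. The immersion and its spherical image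

**Step 1: defining $f$ cell by cell.** *We construct $f$ together with its differential.* We define inductively on $P_k$ a continuous map $f$ to $E^3$ and a continuous field of linear isometries $A_p\colon T_pS\to E^3$ such that on every cell $C\subset P_k$, $f$ is the restriction of a smooth isometric immersion of $R^+$ with second fundamental form $2\sigma_C\sin\omega\,du\,dv$, and $df|_C=A$. The normal is $N=A(e_1)\times A(e_2)$ for oriented orthonormal frames. On $P_0$ use Bonnet's theorem.

Given $f,A$ on $P_k$, use Bonnet's theorem to define $f$ on each new strip with data $f(p),A_p$ at the initial point $p$ of its base, and on each new sector with data $f(p),A_p$ at its vertex $p$. We check agreement.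

*Along the base of a strip*: the frames $(A\,T,A\,JT,N)$ coming from the strip and from $P_k$ satisfy the same linear system (6), with the same $\kappa_g$ by (G2) and the same $\tau=$ label by (G1), and have the same initial value. So $A$ agrees along the base, and by integrating $A\,T$ so does $f$. In particular the strip has the data $f,A$ of $P_k$ at the final point of its base too.

*Along a ray from $p$*: the two adjacent cells have the same data $f(p),A_p$ at $p$. For ray $r$ this uses the last remark, since $p$ is the final point of the base of the preceding strip. Both satisfy (6) with the same $\kappa_g$ and $\tau$, so $f,A$ agree along the ray.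

By Step 6 of Section 9 there are no other places where new cells meet $P_k$ or each other. So $f,A$ are well defined and continuous on $P_{k+1}$, hence on $S$.

**Step 2: $f$ is $C^1$ with $df=A$, and $f\in C^{1,1}_{loc}$.** *The cells fit with their first derivatives; we show that this makes $f$ differentiable everywhere.* Fix $x\in S$. Take a chart into $H^2$ near $x$, and coordinates there, with $A$ written as a matrix function. Put $Q(y)=f(y)-A_x(y-x)$. It is continuous and smooth on closed cells in the sense of Lemma 4, and on each cell $dQ_y=A_y-A_x$. By continuity of $A$, its norm on the ball of radius $\rho$ about $x$ is at most some $\epsilon(\rho)\to0$. Apply Lemma 4(b) along straight coordinate segments, in balls of radius $\rho$ slightly larger than $|y-x|$, taking $\epsilon(\cdot)$ for closed balls, for instance with $\rho=2|y-x|$. With a constant $c$ comparing the metrics,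
$$|f(y)-f(x)-A_x(y-x)|\le c\,\epsilon(2|y-x|)\,|y-x| .$$
So $f$ is differentiable at $x$ with $df_x=A_x$. As $A$ is continuous, $f\in C^1$, and since each $A_x$ is an isometry, $f\colon S\cong H^2\to E^3$ is a $C^1$ isometric immersion with continuous unit normal $n=N$. The fields $A$ (in coordinates) and $n$ are continuous and smooth on closed cells, so by Lemma 4(a) they are locally Lipschitz. That is, $f\in C^{1,1}_{loc}$. On each cell $f$ is $C^\infty$ up to the boundary, and the coordinate lines are asymptotic ($h_{uu}=h_{vv}=0$) and form a Chebyshev net. This is part 1 of Theorem A.

**Step 3: the spherical image.** *We compute the Jacobian of $n$ and apply the area formula.* The cell boundaries have measure zero. In the interior of a cell, $dn=-A\circ(\text{shape operator})$, with $T_{n(p)}S^2$ identified with $A_p(T_pS)$, and the determinant of the shape operator is $\det h/\det g=-1$. So $|\mathrm{Jac}\,n|=1$ almost everywhere. Recall the area formula: for a locally Lipschitz map $n$ between surfaces and a Borel set $D$, $\int_D|\mathrm{Jac}\,n|=\int\#(n^{-1}(y)\cap D)\,dy$. Let $U$ be relatively compact and open. For every Borel set $D\subset U$ whose image is measurable,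
$$\operatorname{area}(n(D))\le\int_{S^2}\#(n^{-1}(y)\cap D)\,dy=\int_D|\mathrm{Jac}\,n|=\operatorname{area}(D).$$
Closed domains in $U$ are compact in $\overline U$ or countable unions of compact sets, so their images are measurable. For pairwise disjoint closed domains $D_1,\dots,D_k\subset U$,
$$\sum_i\operatorname{area}(n(D_i))\le\sum_i\operatorname{area}(D_i)\le\operatorname{area}(U)<\infty .$$
Replacing $n$ by $-n$ changes nothing. This is part 2 of Theorem A. Hence $f$ is a $C^1$ isometric immersion of the whole Lobachevsky plane into $E^3$ of locally bounded extrinsic curvature, and the nonexistence statement is disproved. $\blacksquare$
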